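
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\newtheorem{remark}[theorem]{Remark}

\title{A Uniform Kernel for Directed Feedback Vertex Set\\
Parameterized by Solution Size and Distance to Bounded Treewidth}


\begin{abstract}
An instance consists of a digraph $D$, an integer $k$, and a set $M$ of $\ell$ vertices
such that the underlying undirected graph of $D-M$ has treewidth at most $\eta$; the
question is whether at most $k$ vertices of $D$ can be deleted so that no directed cycle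
remains. We show that this problem, parameterized by $k+\ell$, has a kernel with
$2^{\mathcal O(\eta^2)}k\ell^3$ vertices and arcs. Its bit-size is at most
$f(\eta)(k\ell)^4$, so the exponent does not depend on $\eta$; the kernel is
\emph{uniform}. The proof saturates the modulator with arcs, so that a minimum solution
uses only $\mathcal O(\eta)$ vertices from each suitably chosen piece of $D-M$, and then
shows that for such a small budget all but a number of arcs bounded in terms of $\eta$
between a piece and a given vertex of $M$ are irrelevant. We also give a variant that
keeps the modulator, and show that no uniform exponent below $1$ is possible for the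
bit-size unless $\mathsf{coNP}\subseteq\mathsf{NP/poly}$.
\end{abstract}

\section{Introduction}

Digraphs in this paper have no parallel arcs; loops and $2$-cycles are allowed and count
as cycles. A \emph{solution} of a digraph $D$ (a directed feedback vertex set) is a set
$S\subseteq V(D)$ such that $D-S$ has no directed cycle. The minimum size of a solution
is $\mathrm{opt}(D)$. The treewidth $\mathrm{tw}$ of a digraph is that of its underlying
undirected simple graph.

Fix an integer $\eta\ge0$. In the problem DFVS/DFVS+Tw-$\eta$ MOD the input is a triple
$(D,k,M)$, where $D$ is a digraph, $k$ is an integer, and $M\subseteq V(D)$ is a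
\emph{treewidth-$\eta$ modulator}, that is, $\mathrm{tw}(D-M)\le\eta$. We write
$\ell=|M|$ and $n=|V(D)|$. The question is whether $\mathrm{opt}(D)\le k$, and the
parameter is $k+\ell$. For $k<0$ the answer is trivially no, so we assume $k\ge0$
throughout. For $\ell=0$ the whole digraph has bounded treewidth and the problem is easy;
the modulator measures the distance of the input from this easy case.

A \emph{kernel} (for fixed $\eta$) is an algorithm, polynomial in the input size for that
$\eta$, that maps every instance to an equivalent instance of the same problem whose size
is bounded by a function of the parameter. To avoid degenerate bounds, $k\ell$ in size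
bounds is read as $\max(k\ell,1)$; the same convention applies to $k\ell^3$. It is known
that for every $\eta$ there is a kernel of size $(k\ell)^{\mathcal O(\eta^2)}$, computable
in time $g(\eta)n^{\mathcal O(1)}$, where $g$ depends only on $\eta$. The exponent of this
bound grows with $\eta$, and one may ask whether it has to.

\begin{question}[\cite{thesis}]\label{q}
Does DFVS/DFVS+Tw-$\eta$ MOD admit a \emph{uniform} kernel? That is, are there a single
constant $c$ and a function $f$ such that for every $\eta\ge0$ the problem has a kernel
of size at most $f(\eta)(k\ell)^c$?
\end{question}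

At first sight a growing exponent may seem hard to avoid. A graph of treewidth $\eta$ can
be cut by few vertices into pieces, each attached to the rest of $D-M$ at
$\mathcal O(\eta)$ vertices. But a piece may also be attached to all of $M$. If one has to
record how a piece links its $\mathcal O(\eta)$ attachment vertices with several vertices
of $M$ simultaneously, the number of patterns can be of order $\ell^{\Theta(\eta)}$, and
the exponent grows with $\eta$. We show that such records are not needed: once $M$ is
suitably saturated with arcs, a piece interacts with $M$ only through pairs $(u,m)$ with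
$u$ an attachment vertex and $m$ a single vertex of $M$, so the number of relevant arcs
per piece is \emph{linear} in $\ell$.

\begin{theorem}\label{thm:main}
For every $\eta\ge0$ there is an algorithm running in time $g(\eta)n^{\mathcal O(1)}$
that maps an instance $(D,k,M)$ with $k,\ell\ge1$ to an equivalent instance $(D',k',M')$
of DFVS/DFVS+Tw-$\eta$ MOD with
\[
k'\le k\qquad\text{and}\qquad |V(D')|+|A(D')|\le 2^{\mathcal O(\eta^2)}\,k\ell^3 .
\]
The bit-size of the output is $2^{\mathcal O(\eta^2)}k\ell^3\log(k\ell+1)$. This is at most
$f(\eta)(k\ell)^4$, and at most $f_\varepsilon(\eta)(k\ell)^{3+\varepsilon}$ for every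
$\varepsilon>0$. In particular, the answer to Question~\ref{q} is yes.
\end{theorem}

Here $2^{\mathcal O(\eta^2)}$ stands for a bound $2^{a(\eta^2+1)}$ with an absolute
constant $a$; similarly, $\mathcal O(\eta)$ stands for a bound $a(\eta+1)$, also in
exponents. In Theorem~\ref{thm:main} the new modulator $M'$ may be all of $V(D')$, which
is legitimate but may be larger than $M$. This can be avoided.

\begin{theorem}\label{thm:keep}
For each fixed $\eta\ge0$ there is a polynomial-time kernelization whose output
$(D',k',M')$ satisfies $k'\le k$, $|M'|\le\ell$, $\mathrm{tw}(D'-M')\le\eta$, and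
$|V(D')|+|A(D')|\le f_2(\eta)\,k\ell^3$.
\end{theorem}

\begin{proposition}\label{prop:lower}
Unless $\mathsf{coNP}\subseteq\mathsf{NP/poly}$, there is no $\eta\ge 0$ for which
DFVS/DFVS+Tw-$\eta$ MOD has a kernel of bit-size at most $f(\eta)(k\ell)^{c}$ for some
$c<1$.
\end{proposition}

Section~\ref{sec:idea} shows the ideas by hand in two small cases. After the tools of
Section~\ref{sec:tools}, Sections~\ref{sec:exits} and~\ref{sec:split} contain the lemmas
on digraphs and on tree decompositions. Sections~\ref{sec:saturate}--\ref{sec:shrink}
prove Theorem~\ref{thm:main}, Section~\ref{sec:keep} proves Theorem~\ref{thm:keep}, and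
Section~\ref{sec:lower} proves Proposition~\ref{prop:lower}.

\section{Two small cases}\label{sec:idea}

Write $C=D-M$, and assume in this section that $D$ has no loops.

\paragraph{The case $\eta=0$: saturation.}
Now $C$ has no arcs, so every vertex $v$ of $C$ is adjacent only to $M$. For $m,m'\in M$,
possibly equal, with $(m,m')\notin A(D)$, consider the vertices $v$ of $C$ with
$m\to v\to m'$. Suppose that there are at least $k+1$ of them. A solution of size at most
$k$ that contains neither $m$ nor $m'$ misses one of these $v$. So it leaves a path from
$m$ to $m'$, and adding the arc $(m,m')$ does not change the answer; if $m=m'$, such a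
solution cannot exist, so $m$ must be deleted and $k$ decreased. After doing this
exhaustively, each pair without an arc has at most $k$ common vertices $v$. Let $Z$ be
the set of all these $v$, over all pairs; then $|Z|\le k\ell^2$. Now take
$v\in V(C)\setminus Z$. If a cycle passes through $v$ as $m\to v\to m'$, then
$(m,m')$ is an arc, with $m\ne m'$ as there are no loops, so the cycle can bypass
$v$. Hence all vertices of $V(C)\setminus Z$ can be deleted. At most $\ell+k\ell^2$
vertices and $\ell^2+2k\ell^3$ arcs remain.

\paragraph{A piece with one attachment vertex: few exits.}
For larger $\eta$, a part $H$ of $C$ can have traffic between $M$ and the rest of $C$,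
which saturation does not control. Suppose that $D[H]$ is acyclic, that $u$ is the only
vertex of $C-H$ adjacent to $H$, and that, after saturation, whenever one can go from
$m\in M$ to $m'\in M$ (possibly $m=m'$) with at least one intermediate vertex and all
intermediate vertices in $H$, there is an arc $(m,m')$. As there are no loops, this
excludes $m=m'$. Then a minimum solution contains \emph{at most one} vertex of $H$: if it
contained more, we could replace all of them by $u$ and get a smaller solution, because
without $u$ cycles can traverse $H$ only from $M$ to $M$, and these traversals can be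
bypassed.

Let first $H$ be a directed path $h_1\to\dots\to h_t$ attached to the rest of $C$ only by
the arc $(u,h_1)$, with any arcs to and from $M$ that respect these assumptions. A cycle
that enters $H$ from $M$ must leave it to $M$, and this traversal can be bypassed; so arcs
from $M$ to $H$ can be deleted. For $m\in M$, if $u\to h_1\to\dots\to h_j\to m$ avoids the
solution, then so does the path that leaves at the \emph{first} $h_i$ with an arc to $m$.
So only one arc from $H$ to each $m$ matters, and the number of arcs between $H$ and $M$
drops from possibly $t\ell$ to at most $\ell$. Then long stretches of $H$ have no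
neighbors in $M$ and are easy to shorten.

Let next $H=\{h_1,\dots,h_t\}$ have only the arcs $(u,h_i)$ and $(h_i,m)$ for one vertex
$m\in M$. Now a first exit does not exist, but since a minimum solution contains at most
one $h_i$, two of the arcs $(h_i,m)$ suffice. Here the small budget inside the piece is
essential: against a solution allowed to take $c$ vertices of $H$ we would need $c+1$
exits.

\paragraph{The general proof.} It has the same steps. We saturate $M$ and split $C$ into
pieces $H_i$ in which a minimum solution has at most $\mathcal O(\eta)$ vertices, a bound
independent of $k$. For each attachment vertex $u$ and each $m\in M$ we keep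
$2^{\mathcal O(\eta)}$ exits from $u$ to $m$, and as many entrances. We split $C$ a second
time at the end-vertices of the surviving arcs; the new pieces are not adjacent to $M$
at all, and each can be replaced by a digraph whose size depends only on $\eta$.

\section{Conventions and tools}\label{sec:tools}

Put $\beta:=2\eta+2$. For a set $R$ of vertices, $N^+(R)$ is the set of out-neighbors of
$R$ outside $R$, and $N_D(R)$ is the set of in- or out-neighbors of $R$ in $D$ outside
$R$. A \emph{path from $u$ to $v$ through $H$}, where $u,v\notin H$, is a directed path
from $u$ to $v$ with at least one internal vertex and all internal vertices in $H$; here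
$u=v$ is allowed, and then it is a cycle through $u$ whose other vertices lie in $H$.

\paragraph{Rerouting.} A closed walk of positive length contains a cycle. We use this in
the following form. Let $Q$ be a cycle not contained in a vertex set $H$. The vertices of
$Q$ outside $H$ divide $Q$ into arcs with both ends outside $H$ and \emph{passages},
which are paths from $x$ to $y$ through $H$ with $x,y\notin H$ (and $x=y$ if $Q$ has only
one vertex outside $H$). If every passage is replaced by some walk of positive length
from its first to its last vertex, the result is a closed walk of positive length, and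
so contains a cycle.

\paragraph{Submodularity.} For vertex sets $R,R'$ of a digraph,
\begin{equation}\label{eq:submod}
|N^+(R\cap R')|+|N^+(R\cup R')|\le|N^+(R)|+|N^+(R')| .
\end{equation}
Indeed, a vertex in $N^+(R\cap R')$ or in $N^+(R\cup R')$ lies in $N^+(R)\cup N^+(R')$,
and a vertex in both is outside $R\cup R'$ and has an in-neighbor in $R\cap R'$, so it
lies in $N^+(R)\cap N^+(R')$.

\paragraph{Tree decompositions.} A tree decomposition of a graph $G$ is a tree
$\mathcal T$ with a set $\mathrm{bag}(x)\subseteq V(G)$ for each node $x$ such that the
ends of every edge lie in a common bag and, for every vertex $v$, the nodes whose bags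
contain $v$ form a nonempty subtree. Its width is the maximum bag size minus $1$, and
$\mathrm{tw}(G)$ is the minimum width. A simple graph of treewidth at most $\eta$ on $N$
vertices has at most $\eta N$ edges. Bodlaender's algorithm finds a tree decomposition
of width at most $\eta$, if one exists, in time $g(\eta)n$.

\paragraph{MSO optimization.} Monadic second-order (MSO) formulas quantify over vertices
and vertex sets. By Courcelle and Arnborg--Lagergren--Seese, for every MSO formula
$\varphi(X)$ over a finite vocabulary of binary relations, unary relations and
constants, and for every $\eta$, there is a linear-time algorithm that, given a structure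
and a tree decomposition of width at most $\eta$ of its underlying graph, finds a
minimum-size vertex set $X$ satisfying $\varphi$ or reports that there is none.

\paragraph{Degenerate cases.} \emph{Answer yes} and \emph{answer no} mean: output a
single vertex without, respectively with, a loop, together with $k'=0$ and
$M'=\emptyset$. If $k=0$, test whether $D$ is acyclic. If $\ell=0$,
compute $\mathrm{opt}(D)$ by MSO optimization: $X$ is a solution if and only if there is
no nonempty $U\subseteq V(D)\setminus X$ in which every vertex has an out-neighbor in
$U$. In these cases answer accordingly. From now on the input has $k,\ell\ge1$, and in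
all bounds $k$ and $\ell$ denote the input values.

\section{Few relevant exits}\label{sec:exits}

A source $s$ wants to reach a target set $T$, and an adversary deletes at most $c$
vertices. The next lemma says that a number of targets bounded in $c$ is as good as all
of $T$.

\begin{lemma}[few exits]\label{lem:exits}
Let $G$ be a digraph, $s\in V(G)$, $T\subseteq V(G)\setminus\{s\}$ and $c\ge0$. In time
$2^{\mathcal O(c)}|V(G)|^{\mathcal O(1)}$ one can find $T'\subseteq T$ with
$|T'|\le4^{c}$ such that for every $X\subseteq V(G)\setminus\{s\}$ with $|X|\le c$: if $s$
reaches a vertex of $T$ in $G-X$, then $s$ reaches a vertex of $T'$ in $G-X$.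
\end{lemma}

\begin{remark}
Exponential dependence on $c$ is unavoidable. For $c\ge1$ let $G$ be the complete binary
tree of depth $c$ with arcs directed away from the root $s$, and let $T$ be the set of its
$2^c$ leaves. For a leaf $v$ let $X$ consist of the $c$ siblings of the vertices other
than $s$ on the path from $s$ to $v$. In $G-X$ the only leaf reachable from $s$ is $v$, so
$v\in T'$.
\end{remark}

\begin{proof}[Proof of Lemma~\ref{lem:exits}]
Call $v\in T$ \emph{critical} for $T$ if there is $X\subseteq V(G)\setminus\{s\}$ with
$|X|\le c$ such that $v$ is reachable from $s$ in $G-X$ and no other vertex of $T$ is. If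
$v$ is not critical, then $T\setminus\{v\}$ is as good as $T$ for all $X$ in question, and
we may continue with $T\setminus\{v\}$. So it suffices to compute, for the current $T$, a
set of at most $4^{c}$ vertices that contains all critical ones: while $|T|>4^{c}$, we
delete from $T$ a vertex outside this set and repeat.

\emph{Witnesses.} A critical vertex lies on the boundary of a set with a small boundary.
To make this precise, for a digraph $G$, sets $T,A\subseteq V(G)$ with $A\cap T=\emptyset$
and $q\ge0$, let $\Phi_{G,T}(A,q)$ be the set of all $v\in T$ that have a \emph{witness},
which is a set $R$ with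
\[
A\subseteq R,\quad R\cap T=\emptyset,\quad |N^+(R)|\le q,\quad v\in N^+(R),
\]
such that every vertex of $R$ is reachable from $A$ in $G[R]$. The reachability condition
is important: if the only arcs are $(x_i,t_i)$, with $s$ isolated and
$T=\{t_1,t_2,\dots\}$, then each set $\{s,x_i\}$ has boundary $\{t_i\}$, and without this
condition arbitrarily many $t_i$ would have to be counted.

All critical vertices lie in $\Phi_{G,T}(\{s\},c+1)$. Indeed, let $X$ show that $v$ is
critical, and let $R$ be the set of vertices reachable from $s$ in $G-(X\cup\{v\})$. Then
$s\in R$, $R\cap T=\emptyset$ and $N^+(R)\subseteq X\cup\{v\}$. Also $v\in N^+(R)$, since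
the vertices before $v$ on a path from $s$ to $v$ in $G-X$ all lie in $R$. We now describe
a recursive procedure that returns a subset of $T$ containing $\Phi_{G,T}(A,q)$. It first
enlarges $A$ as far as this is possible without increasing the minimum boundary. Then it
branches on whether some vertex $w$ of that boundary lies in the witness or on the
boundary of the witness.

\emph{The farthest minimum boundary.} Let
\[
\lambda_{G,T}(A)=\min\{|N^+(R)|:R\supseteq A,\ R\cap T=\emptyset\}.
\]
This is the minimum size of a set $P\subseteq V(G)\setminus A$ such that $A$ reaches no
vertex of $T\setminus P$ in $G-P$: given $P$, let $R$ be the set reachable from $A$ in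
$G-P$; given $R$, let $P=N^+(R)$. So $\lambda_{G,T}(A)$ is computable by max-flow. It does
not decrease when $A$ grows. Write $\lambda=\lambda_{G,T}(A)$. Starting from $R^*=A$, add
vertices $w\notin R^*\cup T$ with $\lambda_{G,T}(R^*\cup\{w\})=\lambda$ as long as there
are any. At the end, a minimizer $R$ for $\lambda_{G,T}(R^*)=\lambda$ must be equal to
$R^*$, because any $w\in R\setminus R^*$ could have been added. Hence
\begin{equation}\label{eq:rstar}
|N^+(R^*)|=\lambda,\qquad \lambda_{G,T}(R^*\cup\{w\})\ge\lambda+1\quad\text{for all }
w\notin R^*\cup T .
\end{equation}

\emph{The procedure on $(G,T,A,q)$.} If $\lambda>q$, there are no witnesses; return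
$\emptyset$. Otherwise we first replace $A$ by $R^*$, which loses nothing:
\[
\Phi_{G,T}(A,q)\subseteq\Phi_{G,T}(R^*,q).
\]
Indeed, let $R$ witness $v\in\Phi_{G,T}(A,q)$. As $R\cap R^*$ contains $A$ and avoids $T$,
we have $|N^+(R\cap R^*)|\ge\lambda=|N^+(R^*)|$, so \eqref{eq:submod} gives
$|N^+(R\cup R^*)|\le|N^+(R)|\le q$. Since $v\in T$ lies in neither set,
$v\in N^+(R\cup R^*)$. Every vertex of $R$ is reachable from $A\subseteq R^*$ in $G[R]$.
So $R\cup R^*$ witnesses $v\in\Phi_{G,T}(R^*,q)$.

If $\lambda=0$, then $N^+(R^*)=\emptyset$, and by the reachability condition $R^*$ itself
is the only possible witness for $(R^*,q)$; its boundary is empty, so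
$\Phi_{G,T}(R^*,q)=\emptyset$. Return $\emptyset$.

Otherwise $1\le\lambda\le q$. Choose $w\in N^+(R^*)$, and let $R\supseteq R^*$ witness
$v\in\Phi_{G,T}(R^*,q)$.
\begin{itemize}
\item If $w\in R$, then $w\notin T$ and $R$ witnesses
$v\in\Phi_{G,T}(R^*\cup\{w\},q)$.
\item If $w\notin R$, then $w\in N^+(R)$. Either $v=w$, and then $w\in T$, or $R$
witnesses $v\in\Phi_{G-w,\,T\setminus\{w\}}(R^*,q-1)$.
\end{itemize}
Accordingly, if $w\notin T$, return the union of the results of the recursive calls on
$(G,T,R^*\cup\{w\},q)$ and $(G-w,T,R^*,q-1)$. If $w\in T$, return the result of the call
on $(G-w,T\setminus\{w\},R^*,q-1)$ together with $w$.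

\emph{Size.} Let $\mu=2q-\lambda$. In a call of the first kind (which adds $w$ to $R^*$)
$\lambda$ grows by at least $1$, by \eqref{eq:rstar}. In a call of the second kind (which
deletes $w$) $q$ drops by $1$ and $\lambda$ drops by at most $1$: any $R_1\supseteq R^*$
in $G-w$ that avoids $T\setminus\{w\}$ also avoids $T$, and
$|N^+_{G-w}(R_1)|\ge|N^+_G(R_1)|-1\ge\lambda-1$. So $\mu$ drops by at
least $1$ in every recursive call, and $q$ stays nonnegative, since we recurse only if
$q\ge\lambda\ge1$. If $\mu\le0$, then $\lambda>q$ or $\lambda=q=0$, and the returned set
is empty. Let $h(\mu)$ be the maximum size of the set returned by a call of measure at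
most $\mu$. Then $h(0)=0$ and $h(\mu)\le\max\{2h(\mu-1),\,1+h(\mu-1)\}$ for $\mu\ge1$,
whence $h(\mu)\le2^{\mu-1}$ for $\mu\ge1$. The top call on $(G,T,\{s\},c+1)$ returns
$\emptyset$ if $\lambda=0$, and otherwise has $\mu\le2(c+1)-1=2c+1$, so it returns at
most $4^{c}$ vertices. The recursion tree is binary of depth $\mathcal O(c+1)$, which
gives the running time.
\end{proof}

\section{Splitting a graph of bounded treewidth}\label{sec:split}

We need to cut $C$ along a prescribed vertex set into few pieces with small boundary.

\begin{lemma}[splitting]\label{lem:split}
Let $C$ be a digraph with a given tree decomposition of width at most $\eta$, and let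
$\emptyset\ne Y\subseteq V(C)$. In polynomial time one finds $Y'\supseteq Y$ with
$|Y'|\le\beta|Y|$ and a partition of $V(C)\setminus Y'$ into at most $4|Y|$ sets, with no
arcs between different sets, each with at most $\beta$ neighbors in $C$, all in $Y'$.
\end{lemma}

\begin{proof}
Root the tree $\mathcal T$. For each $y\in Y$ choose a node whose bag contains $y$, and
let $N$ be the closure of the set of chosen nodes under lowest common ancestors (LCAs).

\emph{$|N|\le2|Y|-1$.} Let $x_1,\dots,x_t$, with $t\le|Y|$, be the chosen nodes in
preorder. It suffices to see that the LCA $a$ of $x_i$ and $x_j$, $i<j$, is one of the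
$x$'s or the LCA of two consecutive ones. Indeed, the set of all these nodes has at most
$2t-1$ elements, and it is then closed, because the LCA of any set of nodes is the LCA of
two of them. All of $x_i,\dots,x_j$ lie in the subtree of $a$.
If $a\ne x_i$, let $b$ be the child of $a$ above or equal to $x_i$. Then $x_j$ is not in
the subtree of $b$, so there is a last $x_r$, $i\le r<j$, such that $x_i,\dots,x_r$ are in
the subtree of $b$, and $a$ is the LCA of $x_r$ and $x_{r+1}$.

Let $Y'=\bigcup_{x\in N}\mathrm{bag}(x)$. Then $Y\subseteq Y'$ and
$|Y'|\le2|Y|(\eta+1)=\beta|Y|$.

\emph{Each component $K$ of $\mathcal T-N$ has at most one neighbor in $N$ above it and at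
most one below it.} The first part is clear, since only the parent of the top node of $K$
is above. Suppose that distinct $x_1,x_2\in N$ are neighbors below $K$; their parents
$p_1,p_2$ lie in $K$. If $x_1$ were an ancestor of $x_2$, it would lie on the path between
$p_1$ and $p_2$, which is contained in $K$, a contradiction; likewise with the roles
exchanged. So the LCA of $x_1$ and $x_2$ is a proper ancestor of both and hence equals
the LCA of $p_1$ and $p_2$, which lies on the path between them and so in $K$. But it is
also in $N$, a contradiction.

\emph{The pieces.} For $v\in V(C)\setminus Y'$ the nodes whose bags contain $v$ form a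
subtree avoiding $N$, so they lie in one component $K$; put $v$ into $V_K$. Let $u$ be
adjacent to $v\in V_K$. They share a bag, and its node is in $K$. If $u\notin Y'$, then
$u\in V_K$. If $u\in Y'$, the subtree of nodes containing $u$ meets both $K$ and $N$, so
$u$ lies in the bag of a neighbor of $K$ in $N$. Now merge all $V_K$ for which $K$ has the
same set of neighbors in $N$, and drop empty sets. A merged set has at most
$2(\eta+1)=\beta$ neighbors, all in $Y'$, and there are no arcs between different merged
sets.

\emph{Their number.} Every neighbor set has one or two elements, as $N\neq\emptyset$.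
There are at most $|N|$ of size one. A neighbor set $\{x,y\}$ with $y$ the lower node is
determined by $y$, since $x$ is the nearest proper ancestor of $y$ in $N$. So there are
at most $2|N|\le4|Y|$ merged sets.
\end{proof}

\begin{lemma}[packing or hitting]\label{lem:pack}
Let $C$ be a digraph with a given tree decomposition of width at most $\eta$, and let
$\kappa\ge0$. In polynomial time one finds $\kappa+1$ vertex-disjoint cycles of $C$, or a
set $W$ with $|W|\le(\eta+1)\kappa$ such that $C-W$ is acyclic.
\end{lemma}

\begin{proof}
Root the decomposition, and let $V_x$ be the union of the bags in the subtree of $x$.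
Start with $W=\emptyset$. While $C-W$ has a cycle, choose a lowest node $x$ such that
$C[V_x]-W$ has a cycle $Q$, record $Q$, and add $\mathrm{bag}(x)$ to $W$. Afterwards
$C[V_x]-W$ is acyclic: it is a disjoint union, with no arcs between the parts, of
subgraphs of the $C[V_y]-W$ for the children $y$ of $x$, and these are acyclic by the
choice of $x$. A cycle found later avoids $\mathrm{bag}(x)$, which separates
$V_x\setminus\mathrm{bag}(x)$ from $V(C)\setminus V_x$. So it lies inside or outside
$V_x$. The former is impossible, as $C[V_x]-W$ is acyclic; so it lies outside $V_x$ and is
disjoint from $Q$. Stop when $\kappa+1$ cycles are recorded, or when $C-W$ is acyclic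
after at most $\kappa$ rounds.
\end{proof}

\section{Saturating the modulator}\label{sec:saturate}

The next lemma generalizes the case $\eta=0$ of Section~\ref{sec:idea}. During the
algorithm, $D$, $M$ and $C=D-M$ denote the current objects and $\kappa\le k$ is the
current budget, initially $k$; the set $M$ only loses vertices. We fix a tree
decomposition of width at most $\eta$ of $C$ and restrict it when vertices are deleted.

\begin{lemma}\label{lem:saturate}
There is an algorithm, polynomial-time given this tree decomposition, that answers the
instance, or finds an equivalent instance $(D,\kappa,M)$ with $0\le\kappa\le k$,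
$|M|\le\ell$, $\mathrm{tw}(D-M)\le\eta$ and without loops. Moreover, if it does not
answer and $V(C)\ne\emptyset$ for $C=D-M$, it finds a set $Z\subseteq V(C)$ with
$1\le|Z|\le(\eta+2)k\ell^2$ such that
\begin{itemize}
\item[(Z1)] $C-Z$ is acyclic;
\item[(Z2)] if there is a path from $m\in M$ to $m'\in M$ through $V(C)\setminus Z$, then
$(m,m')\in A(D)$; in particular $m\ne m'$.
\end{itemize}
\end{lemma}

\begin{proof}
Delete every vertex with a loop, decreasing $\kappa$ by one each time; such a vertex is
in every solution. Then apply the following rule exhaustively. \emph{If $m,m'\in M$,
possibly equal, $(m,m')\notin A(D)$, and there are $\kappa+1$ pairwise internally disjoint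
paths from $m$ to $m'$ through $V(C)$, then add the arc $(m,m')$ if $m\ne m'$, and delete
$m$ and decrease $\kappa$ by one if $m=m'$.} If ever $\kappa<0$, answer no. There are at
most $\ell^2+\ell$ applications, and no loops arise.

\emph{The rule is safe.} Let $S$ be a solution with $|S|\le\kappa$ and $m,m'\notin S$. One
of the $\kappa+1$ paths avoids $S$. If $m=m'$ this path is a cycle, a contradiction; so
$m$ is in every solution of size at most $\kappa$. If $m\ne m'$, a cycle of $D+(m,m')-S$
that uses the new arc could be rerouted along this path to give a closed walk in $D-S$;
so $S$ is a solution of $D+(m,m')$. If $S$ meets $\{m,m'\}$ and $m\ne m'$, the new arc is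
irrelevant. Conversely, solutions of $D+(m,m')$ are solutions of $D$.

\emph{The set $Z$.} Let $V(C)\ne\emptyset$. By Menger's theorem (splitting $m$ into an
out-copy and an in-copy if $m=m'$), for every pair with $(m,m')\notin A(D)$ there is a set
$Z_{m,m'}\subseteq V(C)$ of at most $\kappa$ vertices that meets every path from $m$ to
$m'$ through $V(C)$; max-flow finds it. Apply Lemma~\ref{lem:pack} to $C$ and $\kappa$.
If it returns $\kappa+1$ disjoint cycles, answer no. Otherwise let $Z$ be the union of
$W$ and all $Z_{m,m'}$; if this is empty, let $Z$ consist of an arbitrary vertex of $C$.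
Then $|Z|\le(\eta+1)k+k\ell^2\le(\eta+2)k\ell^2$, using $k,\ell\ge1$. (Z1) holds by the
choice of $W$. For (Z2), a path from $m$ to $m'$ through $V(C)\setminus Z$ can exist only
if $(m,m')\in A(D)$, since otherwise $Z_{m,m'}\subseteq Z$ meets it; and $m\ne m'$, as $D$
has no loops.
\end{proof}

\section{Cutting the arcs between the pieces and the modulator}\label{sec:cut}

Let $(D,\kappa,M)$ and $Z$ be as in Lemma~\ref{lem:saturate}, with $V(C)\ne\emptyset$.
Apply Lemma~\ref{lem:split} to $C$ and $Z$. We obtain $Z'\supseteq Z$ with
$|Z'|\le\beta|Z|$ and \emph{pieces} $H_1,\dots,H_p$ with $p\le4|Z|$. Let $B_i=N_C(H_i)$,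
so $B_i\subseteq Z'$, and $b_i=|B_i|\le\beta$. Since the pieces avoid $Z$, we have:
\begin{itemize}
\item[(a)] $D[H_i]$ is acyclic;
\item[(b)] if there is a path from $m\in M$ to $m'\in M$ through $H_i$, then
$(m,m')\in A(D)$ and $m\ne m'$;
\item[(c)] $N_D(H_i)\subseteq B_i\cup M$, and there are no arcs between different pieces.
\end{itemize}

A piece can have arbitrarily many arcs to and from $M$. To delete most of them with
Lemma~\ref{lem:exits}, we need a bound on the number of solution vertices in the piece.
Both (a) and (b) are needed for this: a piece consisting of $t$ disjoint $2$-cycles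
contains at least $t$ vertices of every solution, and if each $h_i$ in a piece
$\{h_1,\dots,h_t\}$ forms a $2$-cycle with its own $m_i\in M$ and there are no other arcs,
then $\{h_1,\dots,h_t\}$ is a minimum solution although the piece has no neighbors in $C$.
Below we shall show that a minimum solution of the \emph{reduced} digraph is also a
solution of the original one, so the bound has to be known for the reduced digraph.

\begin{lemma}[budget]\label{lem:budget}
Let $D_1$ be obtained from $D$ by deleting some (possibly no) arcs between
$\bigcup_iH_i$ and $M$. Every minimum solution $S$ of $D_1$ satisfies $|S\cap H_i|\le b_i$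
for all $i$.
\end{lemma}

\begin{proof}
Properties (a)--(c) hold in $D_1$ with the same $B_i$, since $D_1\subseteq D$ and arcs
inside $M$ and inside $C$ are untouched. Suppose that $|S\cap H_i|>b_i$, and let
$S'=(S\setminus H_i)\cup B_i$. As $|S'|<|S|$, there is a cycle $Q$ in $D_1-S'$. It meets
$H_i$, since otherwise it avoids $S'\cup H_i\supseteq S$. By (a) it is not contained in
$H_i$. By (c) and $B_i\subseteq S'$, each passage of $Q$ through $H_i$ goes from some
$m\in M$ to some $m'\in M$, and by (b) it can be replaced by the arc $(m,m')$ of $D_1$.
This gives a closed walk of positive length that avoids $S'\cup H_i\supseteq S$, a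
contradiction.
\end{proof}

\paragraph{The arcs to keep.} For all $i$, $u\in B_i$ and $m\in M$, let
$G=D[H_i\cup\{u\}]$.
\begin{itemize}
\item Apply Lemma~\ref{lem:exits} to $G$ with $s=u$,
$T=\{v\in H_i:(v,m)\in A(D)\}$ and $c=b_i$; call the result $T^+_{i,u,m}$ (exits).
\item Apply it to the reverse of $G$ with $s=u$, $T=\{v\in H_i:(m,v)\in A(D)\}$ and
$c=b_i$; call the result $T^-_{i,u,m}$ (entrances).
\end{itemize}
Let $D_1$ be obtained from $D$ by deleting every arc $(v,m)$ with $v\in H_i$, $m\in M$ and
$v\notin\bigcup_{u\in B_i}T^+_{i,u,m}$, and every arc $(m,v)$ with $v\in H_i$, $m\in M$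
and $v\notin\bigcup_{u\in B_i}T^-_{i,u,m}$. Between $H_i$ and $M$ at most
$2\ell\,b_i4^{b_i}\le2\ell\beta4^\beta$ arcs remain. The number is linear in $\ell$
because each vertex of $M$ is treated separately; this is possible since traffic through
$H_i$ between two vertices of $M$ is already taken care of by (b).

\begin{claim}\label{cl:cut}
$\mathrm{opt}(D_1)=\mathrm{opt}(D)$.
\end{claim}

\begin{proof}
``$\le$'' holds since $D_1\subseteq D$. Conversely, let $S$ be a minimum solution of
$D_1$; by Lemma~\ref{lem:budget}, $|S\cap H_i|\le b_i$ for all $i$. Suppose that $D-S$ has
a cycle $Q$. By (a) and (c), $Q$ is not contained in $\bigcup_iH_i$. Its arcs outside the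
passages through $\bigcup_iH_i$ have both ends in $Z'\cup M$ and are in $D_1$. By (c) each
passage is a path through a single $H_i$, from some $x$ to some $y$ with
$x,y\in(B_i\cup M)\setminus S$. We replace it by a walk of positive length from $x$ to $y$
in $D_1-S$.
\begin{itemize}
\item $x,y\in B_i$: all arcs of the passage are in $C$, hence in $D_1$; nothing to do.
\item $x,y\in M$: by (b), $(x,y)\in A(D)$. This arc is inside $M$, hence in $D_1$.
\item $x\in B_i$, $y\in M$: let $X=S\cap H_i$. In $D[H_i\cup\{x\}]-X$ the vertex $x$
reaches a vertex $v\in H_i$ with $(v,y)\in A(D)$. Since $|X|\le b_i$, it reaches there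
some $v'\in T^+_{i,x,y}$. The arcs of $D[H_i\cup\{x\}]$ are in $C$ and hence in $D_1$,
and the arc $(v',y)$ was kept. So we may go from $x$ to $v'$ and then to $y$.
\item $x\in M$, $y\in B_i$: in the reverse of $D[H_i\cup\{y\}]-X$, with $X=S\cap H_i$,
the vertex $y$ reaches a vertex $v\in H_i$ with $(x,v)\in A(D)$, so it reaches some
$v'\in T^-_{i,y,x}$. The arc $(x,v')$ was kept, and we may go from $x$ to $v'$ and then
to $y$.
\end{itemize}
We obtain a closed walk of positive length in $D_1-S$, a contradiction. So $S$ is a
solution of $D$.
\end{proof}

\section{Splitting again, and shrinking}\label{sec:shrink}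

The pieces $H_i$ may still be huge, but few of their vertices are adjacent to $M$ in
$D_1$. We cut $C$ at these vertices as well. Let $Y$ consist of $Z'$ and all vertices of
$\bigcup_iH_i$ incident in $D_1$ with an arc to or from $M$. Then
\begin{equation}\label{eq:Y}
|Y|\le\beta|Z|+4|Z|\cdot2\ell\beta4^\beta\le9\beta4^\beta\,\ell|Z|
\le9(\eta+2)\beta4^\beta\,k\ell^3 .
\end{equation}
Apply Lemma~\ref{lem:split} to $C=D_1-M$ and $Y$. We obtain $Y'\supseteq Y$ with
$|Y'|\le\beta|Y|$ and sets $K_1,\dots,K_r$ with $r\le4|Y|$, which we call \emph{cells}.
Let $B_j'=N_C(K_j)$, so $B'_j\subseteq Y'$ and $|B_j'|\le\beta$. The vertices of a cell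
lie in $\bigcup_iH_i\setminus Y$, so they are not adjacent to $M$ in $D_1$, and
$N_{D_1}(K_j)=B'_j$. Every $D_1[K_j]$ is acyclic by (Z1), because $K_j\cap Z=\emptyset$.
There are no arcs between different cells.

For such sets the budget bound is immediate.

\begin{lemma}\label{lem:obs}
Let $K$ and $B$ be disjoint vertex sets of a digraph such that $K$ induces an acyclic
subgraph and all neighbors of $K$ outside $K$ lie in $B$. Then every minimum solution $S$
satisfies $|S\cap K|\le|B|$.
\end{lemma}

\begin{proof}
The set $(S\setminus K)\cup B$ is a solution. Indeed, a cycle avoiding it is not contained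
in $K$, and if it met $K$, it would have to leave $K$ through a vertex of $B$. So it
avoids $K$ and hence $S$, which is impossible. Thus $|S|\le|S\setminus K|+|B|$.
\end{proof}

For the rest of the digraph, all that matters about a cell and the solution vertices $X$
in it is which pairs of boundary vertices remain linked. For $X\subseteq K_j$ let
$\rho_j(X)\subseteq B'_j\times B'_j$ be the set of pairs $(u,v)$, possibly $u=v$, such that
$D_1$ has a path from $u$ to $v$ through $K_j\setminus X$. For each of the at most
$2^{\beta^2}$ relations on $B_j'$ we keep one cheapest way to leave no links outside it.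

\paragraph{The digraph $D_2$.} For every $R\subseteq B_j'\times B_j'$ compute a
minimum-size $X_R\subseteq K_j$ with $\rho_j(X_R)\subseteq R$; it exists, since $X=K_j$
qualifies. Discard it if $|X_R|>|B'_j|$. Let $Q_j$ be the union of the sets that are not
discarded; then $|Q_j|\le\beta2^{\beta^2}$. Let $D_2$ have the vertex set
$M\cup Y'\cup\bigcup_jQ_j$ and the following arcs: all arcs of $D_1$ between these
vertices, and all $(u,v)$, possibly $u=v$, with $u,v\in V(D_2)$ such that $D_1$ has a path
from $u$ to $v$ through $K_j\setminus Q_j$ for some $j$.

The sets $X_R$ are found by MSO optimization on $D_1[K_j\cup B_j']$, which has treewidth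
at most $\eta$, with a constant for each vertex of $B_j'$ and a unary predicate for $K_j$.
There is \emph{no} path from $u$ to $v$ through $K_j\setminus X$ if and only if there is a
set $U\subseteq K_j\setminus X$ that contains all out-neighbors of $u$ in
$K_j\setminus X$, is closed under out-neighbors in $K_j\setminus X$, and contains no
in-neighbor of $v$. The formula requires $X\subseteq K_j$ and such a set $U$ for every
$(u,v)\notin R$. So the computation takes time $g(\eta)n^{\mathcal O(1)}$.

\begin{claim}\label{cl:shrink}
$\mathrm{opt}(D_2)=\mathrm{opt}(D_1)$.
\end{claim}

\begin{proof}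
``$\ge$'': Let $S$ be a solution of $D_2$, and suppose that $D_1-S$ has a cycle. It
contains a vertex of $V(D_2)$, since otherwise it would lie in a single $K_j\setminus Q_j$,
which induces an acyclic digraph. Each of its passages through
$V(D_1)\setminus V(D_2)$ lies in a single $K_j\setminus Q_j$ and can be replaced by an
arc of $D_2$. This gives a closed walk in $D_2-S$, a contradiction. So $S$ is a solution
of $D_1$.

``$\le$'': Let $S$ be a minimum solution of $D_1$. Process $j=1,\dots,r$ in turn. By
Lemma~\ref{lem:obs}, $|S\cap K_j|\le|B'_j|$. Let $R=\rho_j(S\cap K_j)$, and replace
$S\cap K_j$ by $X_R$. Since $S\cap K_j$ itself qualifies in the definition of $X_R$, we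
have $|X_R|\le|S\cap K_j|\le|B_j'|$, so $X_R$ was not discarded. The new set is a
solution: a cycle avoiding it is not contained in $K_j$, and each of its passages through
$K_j$ joins a pair of $\rho_j(X_R)\subseteq\rho_j(S\cap K_j)$, so it can be replaced by a
path through $K_j\setminus S$. This would give a closed walk avoiding the old $S$, a
contradiction. The new set is again minimum, so we can continue. In the end we have a
minimum solution $S^*$ of $D_1$ with $S^*\cap K_j\subseteq Q_j$ for all $j$, so
$S^*\subseteq V(D_2)$. A cycle of $D_2-S^*$ expands to a closed walk of $D_1$ which avoids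
$S^*$, since the added vertices lie in the sets $K_j\setminus Q_j$. This is a
contradiction, so $S^*$ is a solution of $D_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Compute a tree decomposition of $C$ of width at most $\eta$, and run the algorithm of
Lemma~\ref{lem:saturate}. If it answers, we are done. If $V(C)=\emptyset$ afterwards, then
$D=D[M]$ has at most $\ell+\ell^2$ vertices and arcs; output
$(D,\min(\kappa,|V(D)|),V(D))$. Otherwise construct $D_1$ and $D_2$. Delete the
vertices of $D_2$ with a loop, decreasing $\kappa$ by one for each, and answer no if
$\kappa<0$. Let $D'$ be the result, $k'=\min(\kappa,|V(D')|)$ and $M'=V(D')$, which is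
trivially a treewidth-$\eta$ modulator. The output is equivalent to the input by
Lemma~\ref{lem:saturate} and Claims~\ref{cl:cut} and~\ref{cl:shrink}.

\emph{Size.} By \eqref{eq:Y}, $|Y|\le2^{\mathcal O(\eta)}k\ell^3$. Hence
\[
|V(D_2)|\le\ell+\beta|Y|+4|Y|\cdot\beta2^{\beta^2}\le2^{\mathcal O(\eta^2)}k\ell^3 .
\]
The arcs of $D_2$ are the following:
\begin{itemize}
\item at most $\ell^2$ arcs inside $M$;
\item at most $2\ell|Z'|\le2\beta(\eta+2)k\ell^3$ arcs between $M$ and $Z'$;
\item at most $p\cdot2\ell\beta4^\beta\le2^{\mathcal O(\eta)}k\ell^3$ arcs between $M$ and
$\bigcup_iH_i$; no new arcs arise at $M$, because cells are not adjacent to $M$;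
\item at most $2\eta|V(D_2)|$ arcs of $C$;
\item new arcs, each with both ends in some $B_j'\cup Q_j$, hence at most
$r(\beta+\beta2^{\beta^2})^2\le2^{\mathcal O(\eta^2)}k\ell^3$ of them.
\end{itemize}
The total is $2^{\mathcal O(\eta^2)}k\ell^3$. Since $k'\le|V(D')|$, the output can be
encoded with $2^{\mathcal O(\eta^2)}k\ell^3\log(k\ell+1)$ bits. This is at most
$f(\eta)(k\ell)^4$ because $\log(k\ell+1)=\mathcal O(k\ell)$, and at most
$f_\varepsilon(\eta)(k\ell)^{3+\varepsilon}$ because
$\log(k\ell+1)=\mathcal O_\varepsilon((k\ell)^\varepsilon)$.

\emph{Time.} All steps take polynomial time, except for finding the tree decomposition,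
the applications of Lemma~\ref{lem:exits} with $c\le\beta$, and the MSO optimization for
at most $2^{\beta^2}$ relations per cell. These take time $g(\eta)n^{\mathcal O(1)}$.

For Question~\ref{q} it remains to recall that instances with $k=0$ or $\ell=0$ are
mapped to instances of constant size in Section~\ref{sec:tools}.
\end{proof}

\section{Keeping the modulator}\label{sec:keep}

The shortcut arcs of $D_2$ can increase the treewidth outside $M$; this is why all
vertices were put into $M'$. To prove Theorem~\ref{thm:keep} we instead replace each cell
by a small digraph that behaves in the same way with respect to solutions \emph{and} to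
treewidth.

For $b\le\beta$, a \emph{$b$-boundaried digraph} $K$ is here a digraph with distinct
boundary vertices $u_1,\dots,u_b$, no arcs between and no loops at boundary vertices, and
an acyclic interior (the subgraph induced by the other vertices). For a set $X$ of
interior vertices let $\rho_K(X)\subseteq[b]^2$ be the set of pairs $(i,i')$ such that
there is a path from $u_i$ to $u_{i'}$ through the interior minus $X$. For
$R\subseteq[b]^2$ let $\mathrm{cost}_K(R)$ be the minimum of $b+1$ and the smallest size of
a set $X$ with $\rho_K(X)\subseteq R$. Write $K\sim K'$ if
\begin{itemize}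
\item[(i)] $\mathrm{cost}_K=\mathrm{cost}_{K'}$, and
\item[(ii)] for every $b$-boundaried undirected graph $F$,
$\mathrm{tw}(F\oplus K)\le\eta\iff\mathrm{tw}(F\oplus K')\le\eta$,
where $\oplus$ glues along the boundary and underlying graphs are used.
\end{itemize}
For each $b$ there are finitely many classes of $\sim$. For (i) this is clear, as there
are finitely many functions from the subsets of $[b]^2$ to $\{0,\dots,b+1\}$. For (ii),
the graphs of treewidth at most $\eta$ are characterized by finitely many forbidden
minors (Robertson--Seymour), so they form an MSO-definable class, and for every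
MSO-definable class of graphs the corresponding equivalence of $b$-boundaried graphs under
gluing has finitely many classes (Courcelle).

\begin{proof}[Proof of Theorem~\ref{thm:keep}]
The outputs in the degenerate cases and the answers yes and no of Section~\ref{sec:tools}
satisfy all requirements. Run the algorithm of Lemma~\ref{lem:saturate}; if it does not
answer and $V(C)=\emptyset$, output $(D[M],\min(\kappa,|M|),M)$. Otherwise construct $D_1$
and the cells $K_j$. For each $b\le\beta$ the algorithm has the following hard-wired: a
smallest member of every class of $\sim$, its \emph{representative}, and a finite set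
$\mathcal F_b$ of graphs $F$ that distinguishes every two classes of (ii). Let
$\nu(\eta)$ bound the number of vertices of the representatives.

For each $j$ let $K$ be the boundaried digraph on $K_j\cup B_j'$ with boundary $B_j'$ in
an arbitrary fixed order, $b=|B_j'|$, and all arcs of $D_1$ with an end in $K_j$.
Determine its class: compute $\mathrm{cost}_K$ by trying all sets of at most $\beta$
vertices, and test whether $\mathrm{tw}(F\oplus K)\le\eta$ for all $F\in\mathcal F_b$. For
fixed $\eta$ this is polynomial. Then replace $K$ by its representative $K'$. Do this for
one $j$ after another. The assumptions on the other cells are unaffected: their boundaries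
lie in $Y'$, and the arcs with an end in such a cell stay the same. No loops arise.

\emph{Treewidth.} Let $F$ be the underlying graph of the current digraph minus $M$ and
minus the interior of $K$, with boundary $B_j'$. The underlying graph of the current
digraph minus $M$ is $F\oplus K$, of treewidth at most $\eta$. By (ii) the same holds for
$F\oplus K'$, that is, after the replacement.

\emph{Optimum.} Let $S$ be a minimum solution before the replacement, and let $X$ be the
set of its vertices in the interior of $K$. By Lemma~\ref{lem:obs}, $|X|\le b$. Let
$R=\rho_K(X)$. Then $\mathrm{cost}_{K'}(R)=\mathrm{cost}_K(R)\le|X|\le b$, so the interior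
of $K'$ has a set $X'$ with $|X'|\le|X|$ and $\rho_{K'}(X')\subseteq R$. Now
$(S\setminus X)\cup X'$ is a solution after the replacement: a cycle avoiding it is not
contained in the acyclic interior of $K'$, and each of its passages through that interior
can be replaced by a path through the interior of $K$ minus $X$, which would give a closed
walk avoiding $S$ before the replacement. So $\mathrm{opt}$ does not increase. It does not
decrease either, by the same argument with $K$ and $K'$ exchanged: Lemma~\ref{lem:obs}
needs only that the interior is acyclic and has all its neighbors in the boundary.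

\emph{Size.} The final digraph $D'$ has at most $\ell+|Y'|+r\cdot\nu(\eta)$ vertices. It
has at most $\ell^2+2\ell|Z'|+p\cdot2\ell\beta4^\beta$ arcs with an end in $M$, and at most
$2\eta|V(D')|$ other arcs, since $D'-M$ has no loops and treewidth at most $\eta$. By
\eqref{eq:Y} and the bounds on $Z'$, $p$, $Y'$ and $r$, the sum is at most
$f_2(\eta)k\ell^3$. Output $D'$ with $k'=\min(\kappa,|V(D')|)$ and $M'=M$, the current
modulator, which is a subset of the input modulator. Equivalence follows from
Lemma~\ref{lem:saturate}, Claim~\ref{cl:cut} and the preservation of $\mathrm{opt}$ in
each replacement.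
\end{proof}

\section{A lower bound on the exponent}\label{sec:lower}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Fix $\eta$, and let $(G,k)$ be an instance of Vertex Cover, $n=|V(G)|$. We may assume
$1\le k\le n$, as the other cases are trivial. Replace every edge by a $2$-cycle to
obtain a digraph $D$, and let $M=V(D)$, which is a treewidth-$\eta$ modulator. A set is a
solution of $D$ if and only if it is a vertex cover of $G$: every $2$-cycle must be hit,
and deleting a vertex cover leaves no arcs. Here $1\le k\ell\le n^2$. So a kernel with at
most $f(\eta)(k\ell)^c$ bits, where we may assume $0\le c<1$, would compress Vertex Cover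
on $n$-vertex graphs in polynomial time to
$\mathcal O(n^{2c})=\mathcal O(n^{2-\varepsilon})$ bits, with $\varepsilon=2-2c>0$. By
Dell and van Melkebeek~\cite{dvm} this implies
$\mathsf{coNP}\subseteq\mathsf{NP/poly}$.
\end{proof}

Together with Theorem~\ref{thm:main} this shows that, unless
$\mathsf{coNP}\subseteq\mathsf{NP/poly}$, the infimum of the uniform exponents $c$ for the
bit-size lies in $[1,3]$. We do not determine its value. In our construction the bound
$k\ell^3$ arises as follows: hitting all paths between unsaturated pairs of $M$ costs up
to $k\ell^2$ vertices, and each of the resulting $2^{\mathcal O(\eta)}k\ell^2$ pieces and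
cut vertices may retain $2^{\mathcal O(\eta)}\ell$ arcs to and from $M$.

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Advancing the Algorithmic Tool-kit for Parameterized Cut Problems}.
\url{http://www.hbni.ac.in/phdthesis/math/MATH10201504012.pdf}

\bibitem{dvm}
Dell and van Melkebeek, \emph{J. ACM} 61(4), 2014.
\end{thebibliography}

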